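# Truncated symmetric powers and the modular Kostka matrix

## 1. Truncated symmetric powers and their composition multiplicities

Throughout, $p$ is a prime, $k$ is an algebraically closed field of characteristic $p$, $n\ge 1$, and $E=k^n$ is the natural module of $GL_n=GL_n(k)$ with basis $x_1,\dots,x_n$.

**Definition (truncated symmetric power).** In the symmetric algebra $S(E)=k[x_1,\dots,x_n]$ consider the ideal $(x_1^p,\dots,x_n^p)$. It is $GL_n$-stable, because in characteristic $p$ we have $g(x_i^p)=(gx_i)^p=\sum_j g_{ji}^p x_j^p$. For $r\ge 0$, the module $T^rE$ is the degree-$r$ component of the quotient $S(E)/(x_1^p,\dots,x_n^p)$. It has as basis the images of the monomials $x_1^{a_1}\cdots x_n^{a_n}$ with $\sum a_i=r$ and $0\le a_i\le p-1$, and it is nonzero exactly when $0\le r\le n(p-1)$.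

*Example.* Let $n=2$, $p=3$. Then $T^0E,\dots,T^4E$ have bases
$$\{1\},\quad \{x_1,x_2\},\quad \{x_1^2,x_1x_2,x_2^2\},\quad \{x_1^2x_2,x_1x_2^2\},\quad \{x_1^2x_2^2\},$$
and $T^rE=0$ for $r\ge5$. For $p=2$ and any $n$, $T^rE$ has the squarefree monomials of degree $r$ as a basis.

**Definition (truncated module).** For a partition $\lambda=(\lambda_1\ge\dots\ge\lambda_n\ge 0)$ put $\mathrm{Tr}^\lambda E=T^{\lambda_1}E\otimes\cdots\otimes T^{\lambda_n}E$.

*Example.* For $n=2$, $p=2$, $\mathrm{Tr}^{(1,1)}E=E\otimes E$ and $\mathrm{Tr}^{(2,0)}E=T^2E$ is one-dimensional.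

**Definition (character).** A polynomial $GL_n$-module $V$ is the direct sum of its weight spaces $V_a$, $a\in\mathbb Z_{\ge0}^n$, for the diagonal torus; its character is $\operatorname{ch}V=\sum_a\dim V_a\,x^a$, a symmetric polynomial in $x_1,\dots,x_n$. Characters add along composition series and multiply along tensor products. We write $m_\mu$ for the monomial symmetric polynomial of a partition $\mu$.

*Example.* For $n=2$, $p=3$: $\operatorname{ch}T^3E=x_1^2x_2+x_1x_2^2=m_{(2,1)}$ and $\operatorname{ch}T^2E=m_{(2,0)}+m_{(1,1)}$.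

**Recalled facts on irreducible modules.** For each partition $\mu$ of length $\le n$ there is one irreducible polynomial module $L(\mu)$ of highest weight $\mu$, and these are all of them. Write $\nu\le\mu$ (dominance order) when $|\nu|=|\mu|$ and $\nu_1+\dots+\nu_i\le\mu_1+\dots+\mu_i$ for all $i$. Then
$$\operatorname{ch}L(\mu)=m_\mu+\sum_{\nu<\mu}c_\nu m_\nu,\qquad c_\nu\in\mathbb Z. \tag{1}$$
Note that $\nu\le\mu$ forces $\nu_1\le\mu_1$.

*Example.* Let $n=2$, $p=2$. In $S^2E$ the squares $x_1^2,x_2^2$ span a submodule with character $m_{(2,0)}$. Any nonzero submodule of it contains one of its two weight vectors, hence both, since a permutation matrix exchanges them. So this is $L(2,0)$, and $\operatorname{ch}L(2,0)=m_{(2,0)}$ with no $m_{(1,1)}$ term.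

**Definition (modular Kostka numbers and matrix).** Put $K'_{\mu\lambda}=[\mathrm{Tr}^\lambda E:L(\mu)]$, the composition multiplicity. Let $\mathcal P$ be the set of partitions of length $\le n$ with all parts at most $n(p-1)$. The modular Kostka matrix is $K'=(K'_{\mu\lambda})_{\mu,\lambda\in\mathcal P}$, with rows and columns in the same fixed order.

*Example.* Let $n=2$, $p=2$, so $\mathcal P=\{(0,0),(1,0),(2,0),(1,1),(2,1),(2,2)\}$. The matrix splits into blocks by degree $|\lambda|$. Degrees $0,1,3,4$ have one partition each and the block is $(1)$: the modules are the trivial module, $E$, $T^2E\otimes E$ and $T^2E\otimes T^2E$, which are irreducible because $T^2E$ is one-dimensional. In degree $2$ we have $\operatorname{ch}\mathrm{Tr}^{(2,0)}E=m_{(1,1)}=\operatorname{ch}L(1,1)$ and $\operatorname{ch}\mathrm{Tr}^{(1,1)}E=(x_1+x_2)^2=m_{(2,0)}+2m_{(1,1)}=\operatorname{ch}L(2,0)+2\operatorname{ch}L(1,1)$. With the order $(2,0),(1,1)$ the block is $\begin{pmatrix}0&1\\1&2\end{pmatrix}$, of determinant $-1$.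

Now the question can be posed. It is taken from "On Schur Algebras, Doty Coalgebras" (https://core.ac.uk/download/pdf/43406.pdf), where it appears as *Doty's Conjecture*: **is $K'$ non-singular for all $n$ and all primes $p$?** In plain words: do the characters of the truncated modules $\mathrm{Tr}^\lambda E$, $\lambda\in\mathcal P$, carry as much information as those of the irreducible modules $L(\mu)$, $\mu\in\mathcal P$? We shall prove that the answer is yes.

## 2. Four statements about polynomials

The modules can be traded for polynomials at once, and then nothing requires the truncation to be at a prime.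

**Definition.** Fix $n\ge1$, $m\ge2$, and put $d=m-1$. Define symmetric polynomials $h'_r\in\mathbb Z[x_1,\dots,x_n]$ by
$$\prod_{i=1}^n\bigl(1+x_it+\dots+(x_it)^{m-1}\bigr)=\sum_{r=0}^{nd}h'_r\,t^r ,\qquad h'_\lambda=h'_{\lambda_1}\cdots h'_{\lambda_n}. $$
Let $\mathcal P$ be the set of partitions $\lambda=(\lambda_1\ge\dots\ge\lambda_n\ge0)$ with $\lambda_1\le nd$. For a field $F$, let $\Lambda_F$ be the span of the $m_\mu$, $\mu\in\mathcal P$: the symmetric polynomials of degree $\le nd$ in each variable. So $\dim\Lambda_F=|\mathcal P|$.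

When $m=p$, this is the earlier $\mathcal P$, and $\operatorname{ch}T^rE=h'_r$, $\operatorname{ch}\mathrm{Tr}^\lambda E=h'_\lambda$. For example, $n=2$, $m=3$ gives $h'_3=m_{(2,1)}$ as above.

**Definition.** For $a,b\in\{0,\dots,n-1\}^n$ let $N(a,b)$ be the number of loopless simple digraphs on $\{1,\dots,n\}$ with out-degree vector $a$ and in-degree vector $b$.

*Example.* For $n=2$ there are four digraphs: no edge, $1\to2$, $2\to1$, and both edges. Their pairs $(a,b)$ are $(00,00)$, $(10,01)$, $(01,10)$, $(11,11)$, so $(N(a,b))$ is a $4\times4$ permutation matrix. For $n=3$ and $a=b=(1,1,1)$ we count permutations without fixed points, so $N(a,b)=2$.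

**Theorem A.** Let $F$ be a field of characteristic $0$ or of characteristic $>n(n-1)$. Then $\{h'_\lambda:\lambda\in\mathcal P\}$ is an $F$-basis of $\Lambda_F$, for every $m\ge2$, prime or not.

**Corollary B (Doty's Conjecture).** $K'$ is non-singular for all $n$ and all $p$. Moreover every prime divisor of the integer $\det K'$ is $\le n(n-1)$.

**Theorem C.** The $n^n\times n^n$ matrix $(N(a,b))$ is non-singular over every field of characteristic $0$ or $>n(n-1)$.

**Theorem D.** Let $k\ge1$. The characters of $T^{\lambda_1}E\otimes\dots\otimes T^{\lambda_k}E$, for $\lambda$ with at most $k$ parts, all $\le n(p-1)$, are linearly independent over $\mathbb Q$ if and only if $k\le n$ or $p=2$.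

In Theorem D, $k$ is the number of tensor factors. The simplest dependency is $n=1$, $p=3$, $k=2$: both $T^1E\otimes T^1E$ and $T^2E\otimes T^0E$ have character $x_1^2$.

**Proof that Theorem A implies Corollary B.** The purpose is to compare the bases $\operatorname{ch}L(\mu)$ and $m_\mu$. Take $m=p$ and $\lambda\in\mathcal P$. Each of the $n$ tensor factors of $\mathrm{Tr}^\lambda E$ has a character of $x_1$-degree $\le p-1$. So every weight of $\mathrm{Tr}^\lambda E$ has first coordinate $\le n(p-1)$, and every composition factor $L(\mu)$ has $\mu_1\le n(p-1)$, that is, $\mu\in\mathcal P$. Hence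
$$h'_\lambda=\sum_{\mu\in\mathcal P}K'_{\mu\lambda}\operatorname{ch}L(\mu).$$
By (1), and because $\nu\le\mu$ forces $\nu_1\le\mu_1$, the family $\{\operatorname{ch}L(\mu)\}_{\mu\in\mathcal P}$ is obtained from $\{m_\mu\}_{\mu\in\mathcal P}$ by an integer matrix that is unitriangular for any order refining dominance; its determinant is $1$. So if $h'_\lambda=\sum_{\mu}M_{\lambda\mu}m_\mu$, then $M$ is the transpose of $K'$ times a matrix of determinant $1$, and $\det K'=\det M$. Theorem A over $\mathbb Q$ gives $\det M\neq0$. Theorem A over $\mathbb F_\ell$, for a prime $\ell>n(n-1)$, says that $M$ is invertible modulo $\ell$, so $\ell\nmid\det M$. $\square$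

**Remark.** $M_{\lambda\mu}$ is the coefficient of $x^\mu$ in $h'_{\lambda_1}\cdots h'_{\lambda_n}$. Recording the exponents taken from the $i$-th factor in the $i$-th row of a matrix, we see that $M_{\lambda\mu}$ counts the $n\times n$ matrices with entries in $\{0,\dots,m-1\}$, row sums $\lambda$ and column sums $\mu$. So Theorem A over $\mathbb Q$ says equivalently that this $\mathcal P\times\mathcal P$ matrix of counts is non-singular, for every $m\ge 2$.

## 3. One variable, the prime 2, and two modules with the same highest weight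

Three small cases show what is easy and what is not.

If $n=1$, then $h'_r=x_1^r$ for $0\le r\le d$, and $M$ is the identity matrix.

If $p=2$ (so $d=1$), then $h'_r=e_r$ is an elementary symmetric polynomial, and $\mathcal P$ is the set of partitions in an $n\times n$ box. Conjugation $\lambda\mapsto\lambda'$ maps $\mathcal P$ to itself, and $e_\lambda=m_{\lambda'}+(\text{terms } m_\nu,\ \nu<\lambda')$. So $M$ is unitriangular up to a permutation of rows, and $\det M=\pm1$.

The last argument suggests a first approach for every $p$. The highest weight of $T^rE$ is $(d,\dots,d,c,0,\dots,0)$, obtained by filling the coordinates with $d=p-1$ from the left until the sum is $r$. It occurs once. So $\mathrm{Tr}^\lambda E$ has a highest weight $\mathrm{top}(\lambda)$, the sum of these vectors over the parts of $\lambda$, with multiplicity one, and every other weight that is a partition lies strictly below it. If $\lambda\mapsto\mathrm{top}(\lambda)$ were injective on $\mathcal P$, it would be a bijection of $\mathcal P$, since $\mathrm{top}(\lambda)\in\mathcal P$;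 the matrix would be triangular and we would be finished.

It is not injective. Take $n=2$, $p=3$. The highest weights of $T^2E,T^3E,T^4E$ are $(2,0),(2,1),(2,2)$, so
$$\mathrm{top}(4,2)=(2,2)+(2,0)=(4,2),\qquad \mathrm{top}(3,3)=(2,1)+(2,1)=(4,2).$$
These are the only two elements of $\mathcal P$ in degree $6$, and their characters are
$$h'_4h'_2=x_1^2x_2^2(x_1^2+x_1x_2+x_2^2)=m_{(4,2)}+m_{(3,3)},\qquad h'_3h'_3=x_1^2x_2^2(x_1+x_2)^2=m_{(4,2)}+2m_{(3,3)}.$$
The two characters have not only the same leading weight but the same support, so no ordering of weights separates them. They are independent because $\det\begin{pmatrix}1&1\\1&2\end{pmatrix}=1$: the actual multiplicities matter. A proof must therefore use more than leading terms.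

## 4. Cauchy's determinant removes the truncation parameter

This section reduces Theorem A, for all $m$ at once, to a spanning statement that does not mention $m$.

For a polynomial in two sets of variables $x,t$, its *$t$-coefficients* are the polynomials in $x$ that multiply the $t$-monomials; similarly for other letters. From now on $F$ is a field of characteristic $0$ or $>n(n-1)$. Ranks of matrices do not change under field extension, so we may and do assume that $F$ is algebraically closed. Put
$$N=n(n-1),\qquad R=F[x_1,\dots,x_n],\qquad W=\operatorname{span}\{x^a: 0\le a_i\le n-1\}\subset R,$$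
so that $\dim W=n^n$. Let
$$B(z,w)=\prod_{\substack{1\le i,j\le n\\ i\ne j}}(z_i-w_j), \tag{2}$$
which has degree $n-1$ in each $z_i$ and in each $w_j$. Let $U\subseteq W$ be the span of the $z$-coefficients of $B$, with $w$ renamed $x$.

*Example.* For $n=2$, $B=(z_1-w_2)(z_2-w_1)=z_1z_2-z_1w_1-z_2w_2+w_1w_2$, with $z$-coefficients $1,-w_1,-w_2,w_1w_2$. Here $U=W$.

**Key Proposition.** $U=W$.

The rest of this section derives Theorems A and C from it.

**Step 1 (Theorem C, and a second form of the Key Proposition).** The aim is to rewrite $U$ in terms of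
$$\widehat B(u,v)=\prod_{i\ne j}(1-u_iv_j)=\sum_b\beta_b(u)\,v^b .$$
We have $\widehat B(u,v)=\prod_{i\neq j}v_j\,(v_j^{-1}-u_i)=\prod_jv_j^{n-1}\cdot B(v^{-1},u)$, where $v^{-1}=(v_1^{-1},\dots,v_n^{-1})$. So $\beta_b(u)$ is the coefficient of $z^{(n-1,\dots,n-1)-b}$ in $B(z,u)$. The $\beta_b$, $b\in\{0,\dots,n-1\}^n$, are exactly the $z$-coefficients of $B(z,u)$, and by the Key Proposition they span $W$. Being $n^n=\dim W$ in number, they form a basis. Choosing a set of pairs $(i,j)$ in the expansion of $\widehat B$ is choosing the edges $i\to j$ of a digraph, so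
$$\widehat B(u,v)=\sum_{a,b}(-1)^{|a|}N(a,b)\,u^av^b .$$
The matrix $\bigl((-1)^{|a|}N(a,b)\bigr)$ is thus invertible over $F$, and so is $(N(a,b))$, which differs from it by signs of rows. This is Theorem C.

**Step 2 (a kernel whose coefficients are the $h'_\lambda$).** Let $f(z)=1+z+\dots+z^{m-1}$ and
$$K(x,t)=\prod_{i,j=1}^nf(x_it_j)=\prod_{j}\sum_rh'_r(x)t_j^r=\sum_{\lambda\in\mathcal P}h'_\lambda(x)\,m_\lambda(t). $$
We must show that the $t$-coefficients of $K$ span $\Lambda_F$. Let $\Delta(x)=\prod_{i<j}(x_i-x_j)$. Every $t$-coefficient of $\Delta(x)\Delta(t)K(x,t)$ is $\Delta(x)$ times a linear combination of the $h'_\lambda$. So it suffices to show that these $t$-coefficients span at least $\Delta\cdot\Lambda_F$.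

**Step 3 (antisymmetrize).** The factor $\Delta(x)\Delta(t)$ is there to allow Cauchy's determinant
$$\det\Bigl(\frac1{1-x_it_j}\Bigr)=\Delta(x)\Delta(t)\prod_{i,j}\frac1{1-x_it_j}. $$
Since $f(z)=(1-z^m)/(1-z)$, and expanding the determinant,
$$\Delta(x)\Delta(t)K(x,t)=\prod_{i,j}(1-x_i^mt_j^m)\,\det\Bigl(\frac1{1-x_it_j}\Bigr)=\sum_{\sigma\in S_n}\operatorname{sgn}(\sigma)\,A(x,\sigma t), \tag{3}$$
where $\sigma t=(t_{\sigma(1)},\dots,t_{\sigma(n)})$ and
$$A(x,t)=\prod_{i,j}(1-x_i^mt_j^m)\prod_i\frac1{1-x_it_i};$$
the first product does not change when $t$ is permuted, which is why it could be moved inside. Now $1-x_i^mt_i^m$ cancels against $1-x_it_i$, leaving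
$$A(x,t)=\prod_{i\neq j}(1-x_i^mt_j^m)\prod_if(x_it_i)=\sum_{a\in\{0,\dots,m-1\}^n}x^at^a\;\widehat B(x^m,t^m),$$
with $x^m=(x_1^m,\dots,x_n^m)$, and likewise $t^m$.

**Step 4 (the $t$-coefficients of $A$).** Every vector in $\{0,\dots,nm-1\}^n$ is $a+mb$ for exactly one $a\in\{0,\dots,m-1\}^n$ and one $b\in\{0,\dots,n-1\}^n$. The coefficient of $t^{a+mb}$ in $A$ is $x^a\beta_b(x^m)$. For fixed $a$ the $\beta_b$ span $W$, so these coefficients span all $x^{a+mc}$ with $c\in\{0,\dots,n-1\}^n$. Letting $a$ vary, the $t$-coefficients of $A$ span the space $Z$ of all polynomials of degree $\le nm-1$ in each $x_i$.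

**Step 5 (the $t$-coefficients of (3)).** Let $S_n$ act on $R$ by $\sigma x_i=x_{\sigma(i)}$, and put $\operatorname{Alt}=\sum_\sigma\operatorname{sgn}(\sigma)\sigma$. Permuting $x$ and $t$ simultaneously does not change $A$, so $A(x,\sigma t)=A(\sigma^{-1}x,t)$. Hence the coefficient of $t^c$ in (3) is $\operatorname{Alt}$ applied to the coefficient of $t^c$ in $A$. By Step 4, the $t$-coefficients of $\Delta(x)\Delta(t)K$ span $\operatorname{Alt}(Z)$.

**Step 6 (identify $\operatorname{Alt}(Z)$).** If two exponents of $x^c$ coincide, the terms of $\operatorname{Alt}(x^c)$ cancel in pairs. Otherwise $\operatorname{Alt}(x^c)=\pm\operatorname{Alt}(x^{\lambda+\delta})$ with $\delta=(n-1,\dots,1,0)$ and $\lambda$ a partition, and $\operatorname{Alt}(x^{\lambda+\delta})=\Delta(x)s_\lambda(x)$, where $s_\lambda$ is the Schur polynomial. The condition $x^c\in Z$ reads $\lambda_1+n-1\le nm-1$, that is $\lambda_1\le n(m-1)=nd$, that is $\lambda\in\mathcal P$. Since $s_\lambda=m_\lambda+\sum_{\mu<\lambda}(\text{integer})\,m_\mu$, and $\mu<\lambda$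 keeps $\mu$ in $\mathcal P$, the $s_\lambda$ with $\lambda\in\mathcal P$ form a basis of $\Lambda_F$. So $\operatorname{Alt}(Z)=\Delta\cdot\Lambda_F$.

By Steps 2, 5 and 6, $\Delta\cdot\Lambda_F\subseteq\Delta\cdot\operatorname{span}\{h'_\lambda\}$. So the $h'_\lambda$, $\lambda\in\mathcal P$, which lie in $\Lambda_F$, span it; being $|\mathcal P|=\dim\Lambda_F$ in number, they form a basis. Thus the Key Proposition implies Theorem A. $\square$

## 5. What ordinary derivatives do to the kernel $B$

It remains to prove $U=W$. Set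
$$\tau=\prod_jx_j^{n-1}.$$
Putting $z=0$ in (2) gives $B(0,w)=\prod_{i\ne j}(-w_j)=\prod_jw_j^{n-1}$, as $N$ is even. So $\tau\in U$: the space $U$ contains the top monomial of $W$.

This suggests differentiating downward. If $U$ were known to be stable under every $\partial_i$, we would be done: $\partial^a\tau$ is a multiple of $x^{(n-1,\dots,n-1)-a}$, nonzero because $(n-1)!\ne0$ in $F$. To see stability one would like the identity $\partial_{w_i}B=-\partial_{z_i}B$: since $B=\sum_a z^a b_a(w)$, it would express each $\partial_ib_a$ through the $b_{a'}$. But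
$$\partial_{w_i}B=-\sum_{j\ne i}\frac{B}{z_j-w_i},\qquad -\partial_{z_i}B=-\sum_{j\ne i}\frac{B}{z_i-w_j},$$
and the denominators do not match. Only the sum over $i$ matches, giving stability under $\sum_i\partial_i$, which is too little. For $n=2$ the defect is
$$\partial_{w_1}B+\partial_{z_1}B=-(z_1-w_2)+(z_2-w_1)=(z_2-z_1)+(w_2-w_1).$$
The two summands on the right can be recognized. Exchanging $w_1$ and $w_2$ in $B$, one computes $B-s^w_{12}B=(z_2-z_1)(w_1-w_2)$, and $B-s^z_{12}B$ has the same value. So
$$z_2-z_1=\frac{B-s_{12}^wB}{w_1-w_2},\qquad w_2-w_1=\frac{B-s_{12}^zB}{z_1-z_2}.$$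
The defect is a sum of two difference quotients, one in each set of variables. So for $n=2$ the identity becomes true if we subtract from each derivative the corresponding difference quotient. This correction works for all $n$, and the corrected derivatives still commute.

## 6. Commuting operators that preserve $U$

**Definition.** On $R$ let $s_{ij}$ exchange $x_i$ and $x_j$, and put
$$D_{ij}=\frac{1-s_{ij}}{x_i-x_j},\qquad T_i=\partial_i-\sum_{j\ne i}D_{ij}.$$
These are the Dunkl operators with parameter $-1$. Each $T_i$ maps $R$ to $R$ and lowers the degree by $1$, and $\sigma T_i\sigma^{-1}=T_{\sigma(i)}$ for $\sigma\in S_n$, because $\sigma\partial_i\sigma^{-1}=\partial_{\sigma(i)}$ and $\sigma D_{ij}\sigma^{-1}=D_{\sigma(i)\sigma(j)}$.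

*Example.* Let $n=2$. Then $T_1(x_1x_2)=x_2$, since $x_1x_2$ is symmetric; $T_1x_2=-\frac{x_2-x_1}{x_1-x_2}=1$ and $T_1x_1=1-1=0$. By symmetry $T_2(x_1x_2)=x_1$, $T_2x_1=1$, $T_2x_2=0$. Starting from $\tau=x_1x_2$ the operators produce $x_2,x_1,1$: all of $W$.

**Step 1 (two elementary properties).** We record what survives from ordinary derivatives. First,
$$\sum_iT_i=\sum_i\partial_i, \tag{4}$$
because $D_{ij}+D_{ji}=0$. Second,
$$T_iW\subseteq W. \tag{5}$$
Indeed, for $a>b$,
$$D_{ij}(x_i^ax_j^b)=x_i^bx_j^b\,\frac{x_i^{a-b}-x_j^{a-b}}{x_i-x_j}$$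
is the sum of all $x_i^px_j^q$ with $p+q=a+b-1$ and $b\le p,q\le a-1$; for $a<b$ it is minus the analogous sum, and for $a=b$ it is $0$. No exponent exceeds $\max(a,b)$, and the other variables are untouched.

**Step 2 (commutators with the variables).** These are needed both for commutativity and for the symmetric form below. Let $s=s_{il}$. For $g\in R$,
$$[D_{il},x_i]g=\frac{x_ig-x_l\,sg-x_ig+x_i\,sg}{x_i-x_l}=sg,\qquad [D_{il},x_l]g=\frac{x_lg-x_i\,sg-x_lg+x_l\,sg}{x_i-x_l}=-sg,$$
and $[D_{il},x_j]=0$ for $j\neq i,l$. Hence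
$$[T_i,x_j]=c_{ij},\qquad c_{ij}=s_{ij}\ (i\ne j),\qquad c_{ii}=1-\sum_{l\neq i}s_{il}. \tag{6}$$
In particular $c_{ij}=c_{ji}$.

**Step 3 (the $T_i$ commute).** The aim is that $p(T)=p(T_1,\dots,T_n)$ makes sense for $p\in R$. Let $i\ne j$. By the Jacobi identity and (6),
$$[[T_i,T_j],x_l]=[T_i,c_{jl}]-[T_j,c_{il}].$$
If $l\ne i,j$, then $s_{jl}$ fixes the index $i$ and so commutes with $T_i$; likewise $s_{il}$ commutes with $T_j$; the right side is $0$. If $l=j$, the transpositions in $c_{jj}$ other than $s_{ij}$ fix $i$, so $[T_i,c_{jj}]=-[T_i,s_{ij}]$, and the total is $-[T_i,s_{ij}]-[T_j,s_{ij}]=-[T_i+T_j,s_{ij}]=0$, since conjugation by $s_{ij}$ exchanges $T_i$ and $T_j$. If $l=i$, exchange the roles of $i$ and $j$, which changes the commutator only by a sign. So $[T_i,T_j]$ commutes with multiplication by every polynomial, and it kills $1$. Therefore $[T_i,T_j]g=g\,[T_i,T_j]1=0$ for all $g\in R$.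

**Step 4 (a symmetric form).** We shall want to exchange the roles of "operator" and "argument". For $p,q\in R$ put
$$(p,q)=[p(T)q](0).$$
Homogeneous polynomials of different degrees are orthogonal, because $p(T)$ lowers degree by $\deg p$. The form is $S_n$-invariant: $\sigma p(T)\sigma^{-1}=(\sigma p)(T)$, so $(\sigma p,\sigma q)=[\sigma(p(T)q)](0)=(p,q)$. In particular transpositions, and hence the operators $c_{ij}$, are self-adjoint: $(c_{ij}p,q)=(p,c_{ij}q)$.

We claim $(p,q)=(q,p)$, by induction on the common degree. In degree $0$ this is clear. In degree $\geq 1$ we may take $p=x_ip'$ and $q=x_jq'$. By definition $(x_ip',g)=(p',T_ig)$, so with (6)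
$$(x_ip',x_jq')=(p',T_ix_jq')=(p',x_jT_iq')+(p',c_{ij}q').$$
By induction $(p',x_jT_iq')=(x_jT_iq',p')=(T_iq',T_jp')$, so
$$(x_ip',x_jq')=(T_iq',T_jp')+(p',c_{ij}q').$$
The same computation with the roles exchanged, using $c_{ji}=c_{ij}$, gives
$$(x_jq',x_ip')=(T_jp',T_iq')+(q',c_{ij}p').$$
The first terms agree by induction. For the second, $(q',c_{ij}p')=(c_{ij}q',p')=(p',c_{ij}q')$ by self-adjointness and induction. This proves the claim. (Non-degeneracy of the form will not be used.)

**Step 5 (the kernel identity).** This is the identity that failed for $\partial_i$: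
$$T_i^{w}B=-T_i^{z}B. \tag{7}$$
The superscript tells on which variables the operator acts. Fix $i\ne j$ and write $B=(z_i-w_j)(z_j-w_i)\,C$. The factors of $C$ that contain $w_i$ or $w_j$ are $(z_l-w_i)(z_l-w_j)$ for $l\ne i,j$, and those that contain $z_i$ or $z_j$ are $(z_i-w_l)(z_j-w_l)$ for $l\ne i,j$. So $C$ is invariant under $s^w_{ij}$ and under $s^z_{ij}$. Exchanging $w_i,w_j$, or exchanging $z_i,z_j$, turns $(z_i-w_j)(z_j-w_i)$ into $(z_i-w_i)(z_j-w_j)$, and
$$(z_j-w_i)(z_i-w_j)-(z_j-w_j)(z_i-w_i)=(z_j-z_i)(w_i-w_j).$$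
Hence $(1-s_{ij}^w)B=(1-s_{ij}^z)B=(z_j-z_i)(w_i-w_j)C$, so that
$$D^w_{ij}B=(z_j-z_i)C,\qquad D^z_{ij}B=-(w_i-w_j)C,\qquad C=\frac{B}{(z_j-w_i)(z_i-w_j)}.$$
Combining with the derivatives of Section 5,
$$T_i^wB=-\sum_{j\ne i}B\Bigl[\frac1{z_j-w_i}+\frac{z_j-z_i}{(z_j-w_i)(z_i-w_j)}\Bigr]=-\sum_{j\ne i}\frac{(z_j-w_j)\,B}{(z_j-w_i)(z_i-w_j)},$$
since $(z_i-w_j)+(z_j-z_i)=z_j-w_j$, and
$$T_i^zB=\sum_{j\ne i}B\Bigl[\frac1{z_i-w_j}+\frac{w_i-w_j}{(z_j-w_i)(z_i-w_j)}\Bigr]=\sum_{j\ne i}\frac{(z_j-w_j)\,B}{(z_j-w_i)(z_i-w_j)},$$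
since $(z_j-w_i)+(w_i-w_j)=z_j-w_j$. This proves (7).

**Step 6 (consequence for $U$).** Write $B=\sum_az^ab_a(w)$. The coefficient of $z^a$ in $T_i^wB$ is $T_ib_a$, while the $z$-coefficients of $-T_i^zB=-\sum_aT_i(z^a)\,b_a(w)$ are linear combinations of the $b_{a'}$. By (7), $U$ is stable under all $T_i$. Since $\tau\in U$, the space
$$Y=\{p(T)\tau:p\in R\}$$
satisfies $Y\subseteq U\subseteq W$. So the Key Proposition follows from:

**Proposition 1.** $\dim Y=n^n$. Hence $Y=U=W$.

For ordinary derivatives the analogous statement is immediate, because the polynomials $p$ with $p(\partial)\tau=0$ are those in the ideal $(x_1^n,\dots,x_n^n)$, whose quotient has dimension $n^n$. The next section finds substitutes for the forms $x_i^n$.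

## 7. Substitutes for the powers $x_i^n$

The form $x_i^n$ is characterized up to scalar, among forms of degree $n$ in small characteristic-free situations such as characteristic $0$, by $\partial_jx_i^n=0$ for all $j\ne i$. So we look for forms $q_i$ of degree $n$ with $T_jq_i=0$ for all $j\ne i$. Put
$$G=G(t)=\prod_l(1-tx_l),\qquad G_i=\frac{G}{1-tx_i},\qquad G_{ij}=\frac{G}{(1-tx_i)(1-tx_j)}\quad(i\ne j),$$
and let operators on $R$ act coefficientwise on $R[[t]]$. Let $\varphi\in R[[t]]$ have symmetric coefficients. For $j\ne i$, the series $G_i\varphi$ is symmetric in the variables other than $x_i$, so among the $D_{jl}$ only $D_{ji}$ acts nontrivially on it. Now $s_{ij}G_i=G_j$ and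
$$G_i-G_j=G_{ij}\bigl[(1-tx_j)-(1-tx_i)\bigr]=t(x_i-x_j)G_{ij},$$
so $D_{ji}(G_i\varphi)=-tG_{ij}\varphi$. Also $\partial_jG_i=-tG_{ij}$. The two contributions cancel and
$$T_j(G_i\varphi)=G_i\,\partial_j\varphi. \tag{8}$$
With $\varphi=1$ we get $T_jG_i=0$, but $G_i$ has $t$-degree $\le n-1$, and its $t^k$-coefficient has degree $k$; so no form of degree $n$ comes out. We need a symmetric $\varphi$ for which $G_i\partial_j\varphi$ has no $t^n$-coefficient. The choice $\varphi=-\log G$ has $\partial_j\varphi=t/(1-tx_j)$, whose denominator divides $G_i$. We only need it up to $t^n$.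

**Definition.** Let $p_k=\sum_jx_j^k$ and $L=L(t)=\sum_{k=1}^n\frac{p_k}{k}t^k$. This makes sense in $F$: if $n\ge2$ and $\operatorname{char}F\neq0$ then $n\le n(n-1)<\operatorname{char}F$, and if $n=1$ only $k=1$ occurs. Put
$$q_i=[t^n]\,G_i(t)L(t)\in R.$$
It is homogeneous of degree $n$.

*Example.* For $n=2$: $G_1=1-tx_2$ and $L=p_1t+\tfrac12p_2t^2$, so $q_1=\tfrac12p_2-x_2p_1=\tfrac12(x_1^2-2x_1x_2-x_2^2)$, and $q_2=\tfrac12(x_2^2-2x_1x_2-x_1^2)$. Check: $\partial_2q_1=-(x_1+x_2)$ and $D_{21}q_1=\frac{q_1-q_2}{x_2-x_1}=\frac{x_1^2-x_2^2}{x_2-x_1}=-(x_1+x_2)$, so $T_2q_1=0$. The span of $q_1,q_2$ contains $x_1x_2$ and $x_1^2-x_2^2$, whose only common zero is $0$.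

**Lemma 2.** $T_jq_i=0$ for $j\ne i$.

*Proof.* We have $\partial_jL=\sum_{k=1}^nx_j^{k-1}t^k\equiv\frac{t}{1-tx_j}\pmod{t^{n+1}}$. By (8), $T_j(G_iL)=G_i\partial_jL\equiv tG_{ij}\pmod{t^{n+1}}$. Since $tG_{ij}$ has $t$-degree $\le1+(n-2)=n-1$, its $t^n$-coefficient is $0$. $\square$

**Lemma 3.** The only common zero of $q_1,\dots,q_n$ in $F^n$ is $0$.

*Proof.* Suppose $x\in F^n$, $x\neq0$, is a common zero. All functions of $t$ below are evaluated at this point $x$.

**Step 1 (notation).** Let $y_1,\dots,y_r$ ($r\ge1$) be the distinct nonzero values among the $x_j$, with multiplicities $m_s\ge1$, and let $m_0$ be the number of zero coordinates. Let $r'$ be the number of distinct values among the $x_j$: so $r'=r$ if $m_0=0$ and $r'=r+1$ if $m_0>0$, and $r\le r'\le n$. Put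
$$H=\prod_s(1-y_st),\qquad D=\frac GH=\prod_s(1-y_st)^{m_s-1},$$
so $D$ is a polynomial of degree $n-m_0-r$ with $D(0)=1$.

**Step 2 (the vanishing means a gap in $DL$).** The polynomials $G/(1-tx_i)$ are the $D\cdot H/(1-y_st)$, together with $D\cdot H$ if $m_0>0$. The $r$ polynomials $H/(1-y_st)$ have degree $\leq r-1$ and are linearly independent, since only the $s$-th of them is nonzero at $t=1/y_s$; so they span all polynomials of degree $\le r-1$. Adding $H$, which has degree exactly $r$, gives all polynomials of degree $\le r$. So in both cases the $G/(1-tx_i)$ span $\{D\rho:\deg\rho\le r'-1\}$. Our assumption thus says $[t^n](DL\rho)=0$ for $\rho=1,t,\dots,t^{r'-1}$: the coefficients of $t^n,t^{n-1},\dots,t^{n-r'+1}$ in $DL$ vanish. Let $A$ be the part of $DL$ of degree $\le n-r'$. Then $DL=A+O(t^{n+1})$, and as $D(0)=1$,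
$$L-\frac AD=O(t^{n+1}),\qquad\text{so}\qquad L'-\Bigl(\frac AD\Bigr)'=O(t^n). \tag{9}$$

**Step 3 (the approximation is exact).** We compare degrees to remove the error term. First,
$$L'=\sum_{k=1}^np_kt^{k-1}\equiv\sum_j\frac{x_j}{1-x_jt}=\sum_s\frac{m_sy_s}{1-y_st}=\frac PH\pmod{t^n},\qquad\deg P\le r-1 .$$
Next, $D'/D=-\sum_s\frac{(m_s-1)y_s}{1-y_st}=E/H$ with $\deg E\le r-1$, so
$$\Bigl(\frac AD\Bigr)'=\frac1D\Bigl(A'-A\frac{D'}{D}\Bigr)=\frac{A'H-AE}{DH}=\frac CG,\qquad \deg C\le n-r'+r-1\le n-1 .$$
Multiplying (9) by $G=DH$ gives $PD-C=O(t^n)$. But $\deg(PD)\le(r-1)+(n-m_0-r)\le n-1$ and $\deg C\le n-1$. Hence $PD=C$, and as rational functions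
$$\sum_s\frac{m_sy_s}{1-y_st}=\Bigl(\frac AD\Bigr)'.$$

**Step 4 (residues).** At $t=1/y_1$ the left side has a simple pole, and since $\frac{m_1y_1}{1-y_1t}=\frac{-m_1}{t-1/y_1}$, its residue is $-m_1$. This is nonzero in $F$: either $\operatorname{char}F=0$, or $1\le m_1\le n<\operatorname{char}F$, or $n=1=m_1$. But the derivative of a rational function has residue $0$ everywhere, in any characteristic: differentiating a Laurent series $\sum c_k(t-a)^k$ term by term, the coefficient of $(t-a)^{-1}$ is $0\cdot c_0$. This is a contradiction. $\square$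

## 8. The annihilator of $\tau$ and a one-dimensional socle

We prove Proposition 1. The plan is to sandwich the annihilator of $\tau$: it lies in an ideal $J$ defined by a single linear functional, and $J$ turns out to equal $(q_1,\dots,q_n)$, which has a quotient of dimension $n^n$.

**Recalled facts on complete intersections.** Let $q_1,\dots,q_n\in R$ be forms of degree $n$ in $n$ variables whose only common zero over the algebraically closed field $F$ is $0$. Then they form a homogeneous regular sequence, and $\bar R=R/(q_1,\dots,q_n)$ has Hilbert series $\bigl(\frac{1-s^n}{1-s}\bigr)^n=(1+s+\dots+s^{n-1})^n$. So $\dim\bar R=n^n$, the top degree is $N=n(n-1)$, and $\dim\bar R_N=1$. The socle of $\bar R$ is the set of elements killed by all $x_i$. The ring $\bar R$ is Gorenstein: its socle is one-dimensional, equal to $\bar R_N$ (see Bruns–Herzog, *Cohen–Macaulay Rings*, §§3.1–3.2).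

The statement on the socle can be checked by computing $\operatorname{Tor}_n^R(\bar R,F)$ in two ways. The Koszul complex on $x_1,\dots,x_n$ resolves $F$; tensoring it with $\bar R$, the homology in position $n$ is the set of $g\in\bar R$ with $x_ig=0$ for all $i$, that is, the socle with degrees shifted by $n$. The Koszul complex on $q_1,\dots,q_n$ resolves $\bar R$; tensoring it with $F$ makes all differentials zero, and position $n$ is one copy of $F$ in degree $n\cdot n$. So the socle is one-dimensional, in degree $n^2-n=N$. Finally, every nonzero ideal of $\bar R$ contains the socle: multiply a nonzero element by variables as long as the result stays nonzero; since $\bar R$ vanishes in large degree this stops, at a nonzero element of the socle.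

*Example.* For $n=2$, $(q_1,q_2)=(x_1x_2,\;x_1^2-x_2^2)$, and $\bar R$ has basis $1,x_1,x_2,x_1^2$ with $x_1^2=x_2^2$ spanning the socle. By the example in Section 6, $T_1T_2\tau=T_1x_1=0$ and $T_1^2\tau=T_1x_2=1=T_2x_1=T_2^2\tau$, so these two quadratic forms do annihilate $\tau$.

**Step 1 (a functional that is nonzero).** Define the linear functional $\ell(p)=[p(T)\tau](0)$ on $R$. As $\deg\tau=N$, it vanishes on homogeneous polynomials of degree $\neq N$. It is not zero on $R_N$: by (4),
$$\ell\bigl((x_1+\dots+x_n)^N\bigr)=(\partial_1+\dots+\partial_n)^N\prod_jx_j^{n-1}=\frac{N!}{((n-1)!)^n}\,((n-1)!)^n=N!, \tag{10}$$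
where in the multinomial expansion only $\partial_1^{n-1}\cdots\partial_n^{n-1}$ contributes. Since $\operatorname{char}F$ is $0$ or $>N$, $N!\neq0$ in $F$.

**Step 2 (the ideal $J$).** Put
$$J=\{p\in R:\ \ell(rp)=0\ \text{for all } r\in R\}.$$
This is an ideal. It is homogeneous: if $p=\sum p_k$ lies in $J$ and $r$ is homogeneous of degree $N-k$, then $\ell(rp_k)=\ell(rp)=0$, while for $r$ homogeneous of any other degree $\ell(rp_k)=0$ trivially. For $p\in R_N$ only the constants $r$ matter, so $J\cap R_N=\ker(\ell|_{R_N})\ne R_N$ by Step 1.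

**Step 3 (each $q_i$ lies in $J$).** Here the symmetry of the form is used. Let $r$ be homogeneous; we must show $\ell(rq_i)=0$, and we may assume $\deg r=N-n\ge0$, since otherwise there is nothing to prove (for $n=1$ no such $r$ exists). Put $f=r(T)\tau$. It is homogeneous of degree $n$, and $f\in W$ by (5). As the $T$'s commute and the form is symmetric,
$$\ell(rq_i)=[q_i(T)\,r(T)\tau](0)=(q_i,f)=(f,q_i)=[f(T)q_i](0).$$
Every monomial of $f$ has degree $n$ and $x_i$-exponent $\le n-1$, because $f\in W$; so it involves some $x_j$ with $j\ne i$. Moving $T_j$ to the right and using $T_jq_i=0$ (Lemma 2), we get $f(T)q_i=0$. So $\ell(rq_i)=0$.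

**Step 4 ($J=(q_1,\dots,q_n)$).** By Lemma 3 the recalled facts apply to $q_1,\dots,q_n$. By Step 3, $(q_1,\dots,q_n)\subseteq J$; let $\bar J$ be the image of $J$ in $\bar R$. If $\bar J\ne0$, it contains the socle $\bar R_N$. As $J$ contains $(q_1,\dots,q_n)$, this means $J\cap R_N=R_N$, contrary to Step 2. So $\bar J=0$, and $\dim R/J=\dim\bar R=n^n$.

**Step 5 (conclusion).** If $p(T)\tau=0$, then $(rp)(T)\tau=r(T)p(T)\tau=0$ for all $r$, so $p\in J$. Therefore the surjection $R\to Y$, $p\mapsto p(T)\tau$, has kernel contained in $J$, and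
$$\dim Y\ge\dim R/J=n^n=\dim W .$$
Together with $Y\subseteq U\subseteq W$ this gives $Y=U=W$. $\square$

This proves Proposition 1 and the Key Proposition, hence Theorems A and C by Section 4 and Corollary B by Section 2: the modular Kostka matrix is non-singular for all $n$ and all $p$. The bound $n(n-1)$ on the characteristic comes from $N!\ne0$ in (10); the other conditions used, that $1,\dots,n$ be invertible in $F$, are weaker for $n\ge2$ and not needed for $n=1$ beyond the trivial $1\neq0$.

## 9. More than $n$ tensor factors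

Finally we prove Theorem D. Put $d=p-1$ and $m=p$, so that the characters in question are the products $h'_{\lambda_1}\cdots h'_{\lambda_k}$ with $nd\ge\lambda_1\ge\dots\ge\lambda_k\ge0$.

**Case $k\le n$.** Since $h'_0=1$, padding $\lambda$ with zeros shows that the family is a subfamily of $\{h'_\lambda\}_{\lambda\in\mathcal P}$, which is independent by Theorem A over $\mathbb Q$.

**Case $p=2$.** Here $h'_r=e_r$ for $0\le r\le n$, and $e_1,\dots,e_n$ are algebraically independent. Distinct $\lambda$ give distinct monomials in them, so the family is independent for every $k$.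

**Case $p\ge3$, $k\ge n+1$.** By padding with zeros, the family for $n+1$ is contained in the family for $k$, so it suffices to find a dependency for $k=n+1$. We do so by counting.

**Step 1 (the two numbers).** There are $\binom{nd+n+1}{n+1}$ partitions with at most $n+1$ parts, all $\le nd$. The products $h'_{\lambda_1}\cdots h'_{\lambda_{n+1}}$ lie in the space of symmetric polynomials in $n$ variables of degree $\le(n+1)d$ in each variable, whose dimension is $\binom{(n+1)d+n}{n}$. The ratio of the first number to the second is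
$$\rho(d)=\frac{nd+n+1}{n+1}\prod_{i=1}^n\frac{nd+i}{(n+1)d+i}.$$
We show $\rho(d)>1$ for all integers $d\ge2$; a dependency then follows.

**Step 2 (the value at $d=2$).** The product $\prod_{i=1}^n\frac{2n+i}{2n+2+i}$ telescopes to $\frac{(2n+1)(2n+2)}{(3n+1)(3n+2)}$, so
$$\rho(2)=\frac{3n+1}{n+1}\cdot\frac{(2n+1)(2n+2)}{(3n+1)(3n+2)}=\frac{4n+2}{3n+2}>1 .$$

**Step 3 ($\rho$ increases).** For real $d\ge2$, differentiate $\log\rho$:
$$(\log\rho)'(d)=\frac1{d+1+\frac1n}-\sum_{i=1}^n\Bigl(\frac1{d+\frac i{n+1}}-\frac1{d+\frac in}\Bigr).$$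
The $i$-th bracket is
$$\frac{\frac in-\frac i{n+1}}{\bigl(d+\frac i{n+1}\bigr)\bigl(d+\frac in\bigr)}\le\frac{i}{n(n+1)d^2},$$
and $\sum_{i=1}^ni=\frac{n(n+1)}2$. Also $1+\frac1n\le2$. Hence
$$(\log\rho)'(d)\ge\frac1{d+2}-\frac1{2d^2}=\frac{2d^2-d-2}{2d^2(d+2)}>0,$$
because $2d^2-d-2=d(2d-1)-2\ge 2\cdot3-2>0$ for $d\ge2$. So $\rho(d)\ge\rho(2)>1$ for all integers $d\ge2$, and the family is linearly dependent. $\square$
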